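# Elements with at least two representations in a product set: Hamidoune's bound

## Representation counts and the quantity $\sigma$

Throughout, $G$ is a group. It may be finite or infinite, abelian or not. The sets $A,B\subseteq G$ are always finite, and subgroups of $G$ are allowed to equal $G$. In examples inside $\mathbb Z$ or $\mathbb Z/n$ we write the operation as addition.

**Definition (product set, representation count).** Put $AB=\{ab:a\in A,\ b\in B\}$. For $g\in G$ let $r_{A,B}(g)$ be the number of pairs $(a,b)\in A\times B$ with $ab=g$. We write $r(g)$ when $A,B$ are understood. For a positive integer $i$ put $A\cdot_iB=\{g:r_{A,B}(g)\ge i\}$, so $A\cdot_1B=AB$, and put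
$$N_2(A,B)=A\cdot_2B .$$

*Example.* In $\mathbb Z$ let $A=B=\{0,1,2\}$. The sums $0,1,2,3,4$ have $1,2,3,2,1$ representations. So $AB=\{0,\dots,4\}$ and $N_2=\{1,2,3\}$.

**Definition ($\sigma$ and $\beta$).** Put
$$\sigma(A,B)=\sum_{g}\min(2,r(g)),\qquad \beta(A,B)=2|A|+2|B|-\sigma(A,B).$$

An element with one representation contributes $1$ to $\sigma$, and an element with two or more contributes $2$. Hence $\sigma(A,B)=|AB|+|N_2(A,B)|$. In the example, $\sigma=5+3=8$ and $\beta=12-8=4$. The number $\beta$ measures how far $\sigma$ falls below $2|A|+2|B|$. In particular, since everything is an integer,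
$$\sigma(A,B)<2(|A|+|B|-2)\iff \beta(A,B)\ge 5 .\tag{1}$$

## Cosets inside a finite set

**Definition ($\kappa_c$).** For a finite set $S\subseteq G$ and $c\in S$, let $\kappa_c(S)$ be the largest order of a subgroup $K\le G$ with $cK\subseteq S$.

The trivial subgroup qualifies and $|K|\le|S|$, so $1\le \kappa_c(S)\le |S|$. If $S\subseteq T$ then $\kappa_c(S)\le\kappa_c(T)$. Since $cK=(cKc^{-1})c$, a left coset of $K$ is a right coset of a conjugate of $K$, which has the same order. So for orders it does not matter whether left or right cosets are used.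

*Example.* In $\mathbb Z/6$ let $S=\{0,1,2,4\}$. The coset $\{0,2,4\}$ gives $\kappa_0(S)=3$. For $c=1$, the coset $\{1,4\}$ of $\{0,3\}$ lies in $S$ and $\{1,3,5\}$ does not, so $\kappa_1(S)=2$.

## The graph of uniquely represented products

**Definition ($U$ and $\Gamma$).** Let $U=U(A,B)=\{g:r(g)=1\}$. Let $\Gamma(A,B)$ be the bipartite graph with vertex classes $A$ and a disjoint copy of $B$, having for each $c\in U$ the edge $(a,b)$, where $c=ab$ is the unique representation of $c$. Call $(A,B)$ *wide* if $\Gamma$ has two disjoint edges.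

Distinct elements of $U$ give distinct edges, so $\Gamma$ has exactly $|U|$ edges. Since $AB$ is the disjoint union of $U$ and $N_2$,
$$\sigma(A,B)=2|AB|-|U|.\tag{2}$$

*Examples.* For $A=B=\{0,1,2\}\subset\mathbb Z$ we have $U=\{0,4\}$ with edges $(0,0)$ and $(2,2)$. They are disjoint, so the pair is wide. For $A=\{0,1\}$, $B=\{0,2\}$ in $\mathbb Z$ all four sums are distinct, so $\Gamma$ is the complete bipartite graph, and the pair is wide. In $\mathbb Z/6$ let $B=\{0,2,4\}$ and $A=\{0,2,4\}\cup\{1\}$. Each even element has three representations and each odd element has one. So $U=\{1,3,5\}$ with edges $(1,0),(1,2),(1,4)$, all through the vertex $1\in A$. This pair is not wide.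

In a bipartite graph, a nonempty set of pairwise intersecting edges has a common vertex. This is clear for one edge. If $(a,b),(a,b')$ are two of them with $b\ne b'$, any other edge of the set must contain $a$, since otherwise it would have to contain both $b$ and $b'$. The case of two edges sharing a vertex of $B$ is symmetric. So exactly one of three cases holds:

* $U=\emptyset$;
* $U\neq\emptyset$ and all edges of $\Gamma$ share a vertex;
* $(A,B)$ is wide.

## Hamidoune's bound and its local form

Here is a known result of Dicks and Ivanov. If $|A|,|B|\ge2$, then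
$$|AB|+|N_2(A,B)|\ge 2\min\Big(\{|A|+|B|-2\}\cup\{|H| : H\le G,\ |H|\ge 3\}\Big),\tag{3}$$
where $H=G$ is included whenever $|G|\ge3$. The subgroups on the right have nothing to do with $A$ and $B$: one small subgroup anywhere in $G$ ruins the bound. The natural wish is that only subgroups visible inside $N_2(A,B)$ should matter. The conjecture of Hamidoune, as stated in "Problem Session" (https://gapcomb.upc.edu/en/seminar-en/copy_of_ProblemSessionCampelles2019.pdf), says exactly this.

**Conjecture (Hamidoune).** Let $A,B$ be finite subsets of a group $G$ with $|A|,|B|\ge2$. Let $H\le G$ be the largest subgroup such that $A\cdot_2B$ contains a full coset of $H$. "Largest" means of largest order, and $H=G$ is allowed. If $A\cdot_2B=\emptyset$, take $H$ to be trivial. Then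
$$|AB|+|N_2(A,B)|\ge2(|A|+|B|-\max\{2,|H|\}).$$

Only the order $|H|$ enters. It is well defined, because $N_2$ is finite and, when nonempty, contains a coset of the trivial subgroup. The question is to prove or disprove this. It is true, and we shall prove the following three statements.

**Theorem 1 (Hamidoune's conjecture).** If $|A|,|B|\ge2$ and $H$ is as in the conjecture, then $\sigma(A,B)\ge2(|A|+|B|-\max\{2,|H|\})$.

**Theorem 2 (local form).** If $|A|,|B|\ge2$ and $N_2=N_2(A,B)\ne\emptyset$, then for every $c\in N_2$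
$$\sigma(A,B)\ge2\bigl(|A|+|B|-\max\{2,\ \min\{r(c),\kappa_c(N_2)\}\}\bigr).$$

**Theorem 3 (characterization).** If $|A|,|B|\ge2$, then $\sigma(A,B)<2(|A|+|B|-2)$ if and only if one of the following holds:

* (a) $|AB|\le|A|+|B|-3$;
* (b) for some $a_0\in A$, with $A_*=A\setminus\{a_0\}$: $\;2|A_*B|+|a_0B\setminus A_*B|\le2(|A_*|+|B|)-3$;
* (b′) the mirror image of (b), with some $b_0\in B$ removed.

In case (a) $N_2=AB$. In case (b) $N_2=A_*B$, and in case (b′) $N_2=A(B\setminus\{b_0\})$.

## Two-element sets, intervals, and subgroups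

*Two-element sets.* Let $A=\{a,a'\}$ with $a\neq a'$. Then $AB=aB\cup a'B$. An element has two representations exactly when it lies in $aB\cap a'B$. So
$$\sigma=|aB\cup a'B|+|aB\cap a'B|=2|B|=2(|A|+|B|-2),$$
with equality for every $B$ and every $G$. The conjecture holds here, and the constant $2$ in $\max\{2,|H|\}$ is already explained.

*Intervals.* In $\mathbb Z$ let $A=\{0,\dots,p-1\}$, $B=\{0,\dots,q-1\}$ with $p,q\ge2$. There are $p+q-1$ sums, and only $0$ and $p+q-2$ have a single representation. Hence $\sigma=(p+q-1)+(p+q-3)=2(|A|+|B|-2)$. Here $|H|=1$, because the only finite subgroup of $\mathbb Z$ is trivial.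

*A subgroup.* Let $A=B=K$ be a subgroup of order $k\ge2$. Every element of $K$ has $k$ representations, so $AB=N_2=K$, $|H|=k$ and $\sigma=2k=2(|A|+|B|-|H|)$. Equality again, and for $k\ge3$ this is below $2(|A|+|B|-2)$.

*A subgroup and one more point.* Take the pair in $\mathbb Z/6$ from above: $B=\{0,2,4\}$, $A=B\cup\{1\}$. Here $|AB|=6$ and $N_2=\{0,2,4\}$, so $\sigma=9$ and $|H|=3$. The bound of Theorem 1 is $2(4+3-3)=8\le9$, while $2(|A|+|B|-2)=10>9$. So the subgroup is needed. This is case (b) of Theorem 3 with $a_0=1$: $2\cdot3+3=9\le2(3+3)-3$.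

Below the value $2(|A|+|B|-2)$ we have met two pictures: $U$ empty, or $\Gamma$ a star. Theorem 3 will tell us that there are no others.

## Inversion and deletion

We use two operations on pairs throughout.

**Inversion.** Replace $(A,B)$ by $(B^{-1},A^{-1})$. Since $b^{-1}a^{-1}=g$ means $ab=g^{-1}$, the new count at $g$ is $r(g^{-1})$. So $AB$, $N_2$, $U$ are replaced by their inverses, the two sides of $\Gamma$ are interchanged, and $\sigma$, $\beta$ and wideness are unchanged. If $cK\subseteq S$, then $Kc^{-1}=c^{-1}(cKc^{-1})\subseteq S^{-1}$, so $\kappa_{c^{-1}}(S^{-1})=\kappa_c(S)$. All our statements are therefore invariant under inversion, which lets us turn a vertex of $B$ into a vertex of $A$.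

**Deletion.** Let $a\in A$ and $A_1=A\setminus\{a\}$. Each $g\in aB$ has exactly one representation with first factor $a$. So $r_{A_1,B}(g)=r(g)-1$ for $g\in aB$, and $r_{A_1,B}(g)=r(g)$ otherwise. Three consequences:

* (D1) $\sigma(A_1,B)=\sigma(A,B)-\#\{g\in aB:r(g)\le2\}$. Indeed $\min(2,r)$ drops by one when $r$ goes from $2$ to $1$ or from $1$ to $0$, and does not change when $r\ge3$.
* (D2) $A_1B=AB\setminus\{c\in U:\text{the edge of }c\text{ contains }a\}$. Indeed $g$ leaves the product set exactly when its only representation uses $a$.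
* (D3) If $c\in U$ has an edge not containing $a$, then $c\in U(A_1,B)$ with the same edge. Indeed $c\notin aB$, so its count is unchanged.

The same holds for deleting $b\in B$. In the $\mathbb Z/6$ example, deleting $a=1$ removes exactly $U=\{1,3,5\}$ from the product set, and $\sigma$ drops from $9$ to $6$.

## The transform by $x$

For $x\in G$ put
$$A'=A\cup Ax,\quad B'=B\cap x^{-1}B,\qquad A''=A\cap Ax^{-1},\quad B''=B\cup xB,\tag{4}$$
and write $r',\sigma',\beta'$ for the quantities of $(A',B')$ and $r'',\sigma'',\beta''$ for those of $(A'',B'')$.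

*Example.* In $\mathbb Z$ let $A=B=\{0,1,2\}$, $x=1$. Then $A'=\{0,1,2,3\}$, $B'=\{0,1\}$, $A''=\{0,1\}$, $B''=\{0,1,2,3\}$. At the sums $0,\dots,4$ both $r'$ and $r''$ take the values $1,2,2,2,1$, while $r$ takes $1,2,3,2,1$. The next lemma says in general that sizes are preserved on average and counts do not go up on average. We write $[P]$ for $1$ if $P$ is true and $0$ otherwise.

**Lemma 4.**

1. $|A'|+|A''|=2|A|$ and $|B'|+|B''|=2|B|$.
2. $A'B'\subseteq AB$ and $A''B''\subseteq AB$.
3. $r'(g)+r''(g)\le2r(g)$ for all $g$. Hence $\sigma'+\sigma''\le2\sigma$ and $\beta'+\beta''\ge2\beta$.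
4. Let $x\ne1$ and $r(c)=1$, $c=ab$ with $(a,b)\in A\times B$. Then $r''(c)=[ax\in A]+[ax^{-1}\in A]$, where the two terms correspond to the representations $(a,b)$ and $(ax^{-1},xb)$ in $A''\times B''$. Also $r'(c)=[xb\in B]+[x^{-1}b\in B]$, where the two terms correspond to the representations $(a,b)$ and $(ax,x^{-1}b)$ in $A'\times B'$. Moreover "$ax\in A$ and $x^{-1}b\in B$" is impossible, and so is "$ax^{-1}\in A$ and $xb\in B$".

**Proof of part 1.** We count unions and intersections. We have $|A'|=2|A|-|A\cap Ax|$, and right translation by $x$ gives $|A''|=|A\cap Ax^{-1}|=|Ax\cap A|$. Likewise $|B'|=|B\cap x^{-1}B|=|xB\cap B|$ and $|B''|=2|B|-|B\cap xB|$.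

**Proof of part 2.** We move $x$ from one factor to the other. Let $b\in B'$. If $a\in A$, then $ab\in AB$, and $(ax)b=a(xb)\in AB$ because $xb\in B$. Let $a\in A''$. If $b\in B$, then $ab\in AB$, and $a(xb)=(ax)b\in AB$ because $ax\in A$.

**Proof of part 3.** We write both counts as sums over the first factor and compare term by term. Fix $g$. For $h\in G$ let $\alpha(h)=1_A(h)$ and $\gamma(h)=1_B(h^{-1}g)$, so
$$r(g)=\sum_h\alpha(h)\gamma(h).$$
All sums here have finitely many nonzero terms. An element $h$ lies in $A'$ iff $h\in A$ or $hx^{-1}\in A$. The element $h^{-1}g$ lies in $B'$ iff $h^{-1}g\in B$ and $xh^{-1}g\in B$. Since $xh^{-1}g=(hx^{-1})^{-1}g$, the last condition is $\gamma(hx^{-1})=1$. Similarly $h\in A''$ iff $h\in A$ and $hx\in A$, and $h^{-1}g\in B''$ iff $h^{-1}g\in B$ or $x^{-1}h^{-1}g=(hx)^{-1}g\in B$. With $\vee$ for the maximum,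
$$r'(g)=\sum_h(\alpha(h)\vee\alpha(hx^{-1}))\,\gamma(h)\gamma(hx^{-1}),\qquad r''(g)=\sum_h\alpha(h)\alpha(hx)\,(\gamma(h)\vee\gamma(hx)).$$
Replace $h$ by $hx^{-1}$ in the second sum, and write $s=\alpha(h)$, $s_1=\alpha(hx^{-1})$, $t=\gamma(h)$, $t_1=\gamma(hx^{-1})$. Then
$$r'(g)=\sum_h(s\vee s_1)tt_1,\qquad r''(g)=\sum_hss_1(t\vee t_1).\tag{5}$$
We claim that for all $s,s_1,t,t_1\in\{0,1\}$
$$(s\vee s_1)tt_1+ss_1(t\vee t_1)\le st+s_1t_1 .$$
If $t=t_1=1$, the left side is $(s\vee s_1)+ss_1=s+s_1$, which is the right side. If $(t,t_1)=(1,0)$ it reads $ss_1\le s$. If $(t,t_1)=(0,1)$ it reads $ss_1\le s_1$. If $t=t_1=0$, both sides are $0$. Summing over $h$, the right side gives $\sum_h st+\sum_hs_1t_1=2r(g)$.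

Next, $\min(2,r')+\min(2,r'')\le2\min(2,r)$ at every $g$. If $r\le1$, the right side is $2r\ge r'+r''$. If $r\ge2$, the right side is $4$. Summing over $g$ gives $\sigma'+\sigma''\le2\sigma$, and with part 1 this gives $\beta'+\beta''\ge2\beta$.

**Proof of part 4.** We read off the nonzero terms of (5) for $g=c$. Now $\alpha(h)\gamma(h)=1$ iff $h=a$, because $c$ has only the representation $(a,b)$.

In $r''$ a nonzero term needs $s=s_1=1$ and $t=1$ or $t_1=1$. If $t=1$, then $st=1$, so $h=a$, and $s_1=1$ says $ax^{-1}\in A$. If $t_1=1$, then $s_1t_1=1$, so $hx^{-1}=a$, that is $h=ax$, and $s=1$ says $ax\in A$. Conversely each of these conditions produces a nonzero term, and the two values of $h$ differ since $x\ne1$. Because of the shift, the first factor of the representation is $hx^{-1}$. So $h=a$ gives $(ax^{-1},xb)$ and $h=ax$ gives $(a,b)$.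

In $r'$ a nonzero term needs $t=t_1=1$ and $s=1$ or $s_1=1$. If $s=1$, then $h=a$, and $t_1=\gamma(ax^{-1})=1_B(xa^{-1}c)=1_B(xb)$ must be $1$; the representation is $(a,b)$. If $s_1=1$, then $h=ax$, and $t=\gamma(ax)=1_B(x^{-1}b)$ must be $1$; the representation is $(ax,x^{-1}b)$. Again the converse holds and the two values of $h$ differ.

Finally, if $ax\in A$ and $x^{-1}b\in B$, then $(ax)(x^{-1}b)$ would be a second representation of $c$ in $A\times B$. If $ax^{-1}\in A$ and $xb\in B$, then $(ax^{-1})(xb)$ would be one. $\square$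

**Definition (the set $X$).** For $a_1\in A$, $b_1\in B$ put $X(a_1,b_1)=\{x:a_1x\in A,\ xb_1\in B\}$.

These are the $x$ for which the product $a_1b_1$ survives in both transformed pairs: $a_1\in A'\cap A''$ and $b_1\in B'\cap B''$. Note that $1\in X(a_1,b_1)$. The map $x\mapsto a_1xb_1$ sends $X(a_1,b_1)$ into $a_1B\cap Ab_1$, and it is injective. It is onto, since $a_1b=ab_1$ gives $bb_1^{-1}=a_1^{-1}a=:x$ with $a_1x=a\in A$ and $xb_1=b\in B$. Hence
$$|a_1B\cup Ab_1|=|A|+|B|-|X(a_1,b_1)|.\tag{6}$$

*Example.* For $A=B=\{0,1,2\}\subset\mathbb Z$ and $a_1=b_1=0$ we get $X=\{0,1,2\}$ and $a_1B\cup Ab_1=\{0,1,2\}$, of size $3=3+3-3$.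

## A lower bound for $|AB|$ at a chosen product

Before bounding $\sigma$, we bound $|AB|$ alone. The statement is local: it is attached to one element $c$.

**Lemma 5.** Let $A,B$ be finite and nonempty, and $c\in AB$. Then $|AB|\ge|A|+|B|-\min\{r(c),\kappa_c(AB)\}$. In particular, if $r(c)=1$ then $|AB|\ge|A|+|B|-1$.

The plan is to take a worst counterexample and transform it. The defect averages upward under the transform, so both new pairs are equally bad. The tie-breaking rule then forces $x$ to be a period of $A$ and of $B$. There are too many such $x$.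

**Step 1: choose an extremal pair.** Fix $c$. For pairs with $c\in AB$ put
$$\lambda(A,B)=\min\{r(c),\kappa_c(AB)\},\qquad\varphi(A,B)=|A|+|B|-|AB|-\lambda(A,B).$$
Suppose $\varphi>0$ for some pair and let $N_0$ be the size of its product set. Let $\mathcal K$ be the class of pairs $(A,B)$ with $c\in AB$ and $|AB|\le N_0$. On $\mathcal K$ we have $|A|,|B|\le|AB|\le N_0$, so $\varphi\le2N_0$, and the maximum of $\varphi$ on $\mathcal K$ exists. Choose $(A,B)\in\mathcal K$ with $\varphi$ maximal (so $\varphi>0$), then $|A|$ minimal, then $|B|$ minimal. The cap $|AB|\le N_0$ is what makes a maximum possible, and the transform respects it by Lemma 4(2).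

**Step 2: find many $x$.** Write $c=a_1b_1$ with $(a_1,b_1)\in A\times B$ and $X=X(a_1,b_1)$. Since $a_1B\cup Ab_1\subseteq AB$, (6) gives
$$|X|\ge|A|+|B|-|AB|=\varphi+\lambda>\lambda .$$

**Step 3: show that each $x\in X$ is a period.** Let $x\in X$. Then $c=a_1b_1$ lies in $A'B'$ and in $A''B''$, and both product sets are contained in $AB$, so both transformed pairs lie in $\mathcal K$. Let $\lambda',\varphi'$ and $\lambda'',\varphi''$ be their quantities. As product sets have not grown, $\kappa_c(A'B')$ and $\kappa_c(A''B'')$ are at most $\kappa_c(AB)$, so $\lambda'+\lambda''\le2\kappa_c(AB)$. Also $\lambda'+\lambda''\le r'(c)+r''(c)\le2r(c)$. Hence $\lambda'+\lambda''\le2\lambda$. With Lemma 4(1) and 4(2) we get $\varphi'+\varphi''\ge2\varphi$, and by maximality $\varphi'=\varphi''=\varphi$.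

The pair $(A'',B'')$ is therefore a competitor, so $|A''|\ge|A|$. As $A''=A\cap Ax^{-1}\subseteq A$, we get $A''=A$, so $A\subseteq Ax^{-1}$ and, by size, $Ax=A$. Then $A'=A$, and $(A',B')$ is a competitor with the same first set, so $|B'|\ge|B|$. As $B'\subseteq B$, we get $B'=B$, so $B\subseteq x^{-1}B$ and $xB=B$.

**Step 4: reach the contradiction.** Let $Q=\langle X\rangle$. Then $AQ=A$ and $QB=B$. So $a_1Q\subseteq A$, and $Q$ is finite. The pairs $(a_1q,q^{-1}b_1)$ with $q\in Q$ are $|Q|$ representations of $c$ in $A\times B$, so $r(c)\ge|Q|$. Also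
$$c\,(b_1^{-1}Qb_1)=a_1Qb_1\subseteq AB,$$
so $\kappa_c(AB)\ge|Q|$. Hence $\lambda\ge|Q|\ge|X|>\lambda$, a contradiction. $\square$

## Stars and the empty graph: Theorems 1 and 2 up to the wide case

The first thing to try is to feed Lemma 5 into (2), $\sigma=2|AB|-|U|$. If $U\neq\emptyset$, apply the lemma at an element of $U$. It gives $|AB|\ge|A|+|B|-1$ and
$$\sigma\ge2(|A|+|B|)-2-|U| .$$
This is at least $2(|A|+|B|-2)$ when $|U|\le2$, and for $|U|\ge3$ it is too weak. When $\Gamma$ is a star, however, deleting its center removes all of $U$ at the cost of one element of $A$ or $B$. This repairs everything except the wide case, for which the statement needed is the following.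

**Proposition 6.** If $(A,B)$ is wide, then $\sigma(A,B)\ge2(|A|+|B|-2)$.

We prove it in the section on wide pairs below, using only Lemmas 4 and 5 and deletion. Here is the deduction of Theorems 1 and 2 from it. Let $|A|,|B|\ge2$, let $u=|U|$, and let $H$ be as in the conjecture.

**Case 1: $(A,B)$ is wide.** Proposition 6 gives $\sigma\ge2(|A|+|B|-2)$. Since $\max\{2,\cdot\}\ge2$, this implies both theorems. This case includes $N_2=\emptyset$: then every pair in $A\times B$ is an edge of $\Gamma$, and $|A|,|B|\ge2$ gives two disjoint edges. So $N_2\ne\emptyset$ in the remaining cases, and there it is enough to prove Theorem 2. Indeed $\kappa_c(N_2)\le|H|$ for every $c\in N_2$ by the definition of $H$, so Theorem 2 at any $c\in N_2$ gives Theorem 1.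

**Case 2: $U=\emptyset$.** Then $N_2=AB$ and $\sigma=2|AB|$. Lemma 5 gives, for every $c\in N_2$,
$$\sigma\ge2(|A|+|B|-\min\{r(c),\kappa_c(N_2)\}).$$

**Case 3: $U\ne\emptyset$ and all edges share a vertex.** By inversion let the vertex be $a_0\in A$, and put $A_*=A\setminus\{a_0\}\ne\emptyset$. By (D2), $A_*B=AB\setminus U=N_2$.

If $u=1$, Lemma 5 at the unique element of $U$ gives $|AB|\ge|A|+|B|-1$. So $\sigma=2|AB|-1\ge2(|A|+|B|)-3>2(|A|+|B|-2)$.

If $u\ge2$, let $c\in N_2=A_*B$. Apply Lemma 5 to $(A_*,B)$ at $c$. Since $r_{A_*,B}(c)\le r(c)$ and $A_*B=N_2$,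
$$|A_*B|\ge|A|-1+|B|-\min\{r(c),\kappa_c(N_2)\}.$$
By (2), $\sigma=2|AB|-u=2|A_*B|+u$. Hence
$$\sigma\ge2\bigl(|A|+|B|-\min\{r(c),\kappa_c(N_2)\}\bigr)-2+u\ge2\bigl(|A|+|B|-\min\{r(c),\kappa_c(N_2)\}\bigr).$$

This proves Theorems 1 and 2, given Proposition 6. $\square$

## How the transform loses a marked element of $N_2$

For the wide case one would like to repeat the proof of Lemma 5 with $\sigma$ in place of $2|AB|$, a marked element $c\in N_2$, and $\kappa_c(N_2)$ in place of $\kappa_c(AB)$. Lemma 4(3) does give $\sigma'+\sigma''\le2\sigma$. But Step 3 of Lemma 5 also used that $c$ stays in both sets considered, and that these sets lie inside the old one. Both fail for $N_2$.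

In $\mathbb Z$ let $A=\{0,1,10\}$, $B=\{-1,0,1\}$. The sums are $-1,0,1,2,9,10,11$, and $N_2=\{0,1\}$. Take $c=0$, $a_1=b_1=0$ and $x=1\in X(0,0)$. Then
$$A'=\{0,1,2,10,11\},\quad B'=\{-1,0\},\qquad A''=\{0\},\quad B''=\{-1,0,1,2\}.$$
In the second pair all sums are distinct, so $N_2(A'',B'')=\emptyset$: the marked element $0\in N_2$ is no longer in the second $N_2$. In the first pair $10=10+0=11+(-1)$, so $N_2(A',B')=\{0,1,10\}$, which is not contained in $N_2(A,B)$. So the comparison of $\kappa_c$ has no basis.

Step 2 weakens too. If $\sigma<2(|A|+|B|-\lambda)$, then (2) gives only $|AB|<|A|+|B|-\lambda+|U|/2$, so $|X|>\lambda-|U|/2$. This says nothing once $|U|\ge2\lambda$.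

What does survive is a uniquely represented element. Suppose $c_1=a_1b_1\in U$ and $1\ne x\in X(a_1,b_1)$. By the exclusions in Lemma 4(4), $a_1x\in A$ and $xb_1\in B$ force $x^{-1}b_1\notin B$ and $a_1x^{-1}\notin A$. So $r'(c_1)=r''(c_1)=1$. Lemma 5 then applies to both transformed pairs in its strong form, and it tells us that almost all of $AB$ survives in both. So we mark an element of $U$ rather than of $N_2$, and we carry along the property "wide" instead of the number $\kappa_c$. The work is to check that both transformed pairs are again wide. That is possible once $\Gamma$ is known to be a matching.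

## Wide pairs

We now prove Proposition 6. Suppose it fails. By (1) some wide pair has $\beta\ge5$. Let $N_0$ be the size of its product set, and let $\mathcal C$ be the class of wide pairs with $|AB|\le N_0$ and $\beta\ge5$. On $\mathcal C$ we have $\beta\le2|A|+2|B|\le4N_0$. Choose $(A,B)\in\mathcal C$ with $\beta$ maximal, then $|A|+|B|$ minimal, then $|A|$ minimal.

**Step 1: for every vertex $v$ of $\Gamma$, the edges not containing $v$ include two disjoint ones.** This is for Step 2: it makes deletion of a vertex preserve wideness. Since $(A,B)$ is wide, some edge misses $v$. If the claim fails for $v$, the edges missing $v$ pairwise intersect, so they share a vertex $w$, and every edge of $\Gamma$ contains $v$ or $w$. So one of $v,w$, call it $v_1$, has degree $d\ge|U|/2$. Also $d<|U|$, because two disjoint edges cannot both contain $v_1$. The rest of this step uses only wideness and $\beta\ge5$, which are invariant under inversion, so we may assume $v_1=a\in A$. Let $A_1=A\setminus\{a\}$. By (D2), $|A_1B|=|AB|-d$. As $d<|U|$, some edge misses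 $a$, and by (D3) its element is uniquely represented in $(A_1,B)$. Lemma 5 gives
$$|AB|-d=|A_1B|\ge(|A|-1)+|B|-1 .$$
Hence $\sigma=2|AB|-|U|\ge2(|A|+|B|)-4+2d-|U|\ge2(|A|+|B|)-4$, so $\beta\le4$, a contradiction.

**Step 2: $\Gamma$ is a matching with at least $3$ edges.** Here minimality of $|A|+|B|$ is used, through deletion. Let $a\in A$ and $d=\#\{g\in aB:r(g)\le2\}$. By Step 1 there are two disjoint edges missing $a$, and by (D3) they are edges of $\Gamma(A\setminus\{a\},B)$. So $(A\setminus\{a\},B)$ is wide, and its product set has at most $N_0$ elements. By (D1) its $\beta$ is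
$$2(|A|-1)+2|B|-(\sigma-d)=\beta-2+d .$$
If $d\ge2$, this pair lies in $\mathcal C$ with $\beta$ at least as large and a smaller sum of sizes, contrary to the choice of $(A,B)$. So $d\le1$, and since every edge at $a$ comes from some $g\in aB$ with $r(g)=1$, the degree of $a$ is at most $1$. The same argument deleting $b\in B$ bounds the degrees in $B$. Thus $\Gamma$ is a matching. Applying Step 1 to an endpoint of an edge, we find two further edges. Let the edges be $(a_1,b_1),\dots,(a_s,b_s)$ with $s\ge3$, and put $c_i=a_ib_i$. The $a_i$ are distinct, and so are the $b_i$.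

**Step 3: there is $x\ne1$ in $X(a_1,b_1)$, and $|AB|$ is close to $|A|+|B|-1$.** This provides the transform and the budget for Step 4. Write $|AB|=|A|+|B|-1+e$. Lemma 5 at $c_1$ gives $e\ge0$. Since $\sigma=2|AB|-s$, we have $\beta=2+s-2e$, and $\beta\ge5$ gives
$$2e\le s-3.\tag{7}$$
For $i\ge2$ the only representation of $c_i$ is $(a_i,b_i)$, with $a_i\ne a_1$ and $b_i\ne b_1$. So $c_i\notin a_1B\cup Ab_1$. These are $s-1$ further elements of $AB$, and (6) gives
$$|A|+|B|-1+e=|AB|\ge|A|+|B|-|X(a_1,b_1)|+s-1 .$$
So $|X(a_1,b_1)|\ge s-e\ge(s+3)/2\ge3$. Fix $x\in X(a_1,b_1)$ with $x\ne1$ and form the transforms (4) with this $x$.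

**Step 4: both transformed pairs are wide.** First we see that $c_1$ survives uniquely. As $a_1x\in A$ and $xb_1\in B$, the exclusions in Lemma 4(4) give
$$x^{-1}b_1\notin B,\qquad a_1x^{-1}\notin A.\tag{8}$$
So the formulas of Lemma 4(4) give $r'(c_1)=r''(c_1)=1$, with representation $(a_1,b_1)$ in both pairs.

Next we count the losses. Lemma 5 at $c_1$ gives $|A'B'|\ge|A'|+|B'|-1$ and $|A''B''|\ge|A''|+|B''|-1$. Both product sets lie in $AB$. With Lemma 4(1),
$$|AB\setminus A'B'|+|AB\setminus A''B''|\le2|AB|-2|A|-2|B|+2=2e .$$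
For $i\ge2$ we have $r'(c_i)+r''(c_i)\le2r(c_i)=2$. So either $r'(c_i)=r''(c_i)=1$, or $c_i$ is missing from $A'B'$ or from $A''B''$. By (7) the latter happens for at most $2e\le s-3$ indices. There are $s-1$ indices in $\{2,\dots,s\}$, so there are two of them, $i\ne j$, with $r'=r''=1$ at both $c_i$ and $c_j$. By Lemma 4(4), the representation of $c_i$ in $A''\times B''$ is $(a_i,b_i)$ or $(a_ix^{-1},xb_i)$, and in $A'\times B'$ it is $(a_i,b_i)$ or $(a_ix,x^{-1}b_i)$. The same holds for $j$.

Suppose $(A'',B'')$ is not wide. Then the edges of $c_1,c_i,c_j$ in $\Gamma(A'',B'')$ share a vertex, and it is $a_1$ or $b_1$. If it is $a_1$, then, since $a_i,a_j\ne a_1$, both edges are of the shifted kind and $a_ix^{-1}=a_1=a_jx^{-1}$, contradicting $a_i\ne a_j$. If it is $b_1$, then, since $b_i,b_j\ne b_1$, we get $xb_i=b_1=xb_j$, contradicting $b_i\ne b_j$. So $(A'',B'')$ is wide.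

Suppose $(A',B')$ is not wide. In the same way the three edges share $a_1$ or $b_1$. This forces $a_ix=a_1=a_jx$ or $x^{-1}b_i=b_1=x^{-1}b_j$, again a contradiction. So $(A',B')$ is wide.

**Step 5: extremality makes $x$ a period of $A$, which (8) forbids.** Both transformed pairs are wide and have product sets of size at most $N_0$. Each of $\beta',\beta''$ is at most $\beta$: a value at least $5$ means that the pair is in $\mathcal C$, where $\beta$ is maximal, and a value below $5$ is below $\beta$. Since $\beta'+\beta''\ge2\beta$ by Lemma 4(3), $\beta'=\beta''=\beta$, and both pairs lie in $\mathcal C$. By minimality of the sum of sizes, $|A'|+|B'|$ and $|A''|+|B''|$ are each at least $|A|+|B|$. They total $2(|A|+|B|)$ by Lemma 4(1), so both are equal to $|A|+|B|$. Now minimality of $|A|$ applies to $(A'',B'')$ and gives $|A''|\ge|A|$. As $A''=A\cap Ax^{-1}\subseteq A$, this means $A''=A$, so $A\subseteq Ax^{-1}$ and $A=Ax^{-1}$. Then $a_1x^{-1}\in A$, contradicting (8). $\square$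

This completes the proof of Proposition 6, and with it that of Theorems 1 and 2. Hamidoune's conjecture is true.

## The pairs with $\sigma<2(|A|+|B|-2)$

We prove Theorem 3. Let $|A|,|B|\ge2$.

**Step 1: a small $\sigma$ forces (a), (b) or (b′).** Suppose $\sigma<2(|A|+|B|-2)$, that is, $\sigma\le2(|A|+|B|)-5$. By Proposition 6, $(A,B)$ is not wide. If $U=\emptyset$, then $\sigma=2|AB|$ is even, so $2|AB|\le2(|A|+|B|)-6$, which is (a). Otherwise all edges of $\Gamma$ share a vertex, which up to inversion is some $a_0\in A$. Inversion interchanges (b) and (b′). As in Case 3 above, $A_*B=AB\setminus U=N_2$. Since $AB=A_*B\cup a_0B$, we get $U=a_0B\setminus A_*B$. So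
$$2|A_*B|+|a_0B\setminus A_*B|=2|AB|-|U|=\sigma\le2(|A|+|B|)-5=2(|A_*|+|B|)-3,$$
which is (b).

**Step 2: (a), (b), (b′) force a small $\sigma$ and identify $N_2$.** If (a) holds, Lemma 5 gives $r(c)\ge|A|+|B|-|AB|\ge3$ for every $c\in AB$. So $N_2=AB$ and $\sigma=2|AB|\le2(|A|+|B|)-6<2(|A|+|B|-2)$.

If (b) holds, then $2|A_*B|\le2(|A_*|+|B|)-3$, so by parity $|A_*B|\le|A_*|+|B|-2$. The set $A_*$ is nonempty, and Lemma 5 for $(A_*,B)$ gives $r_{A_*,B}\ge2$ on $A_*B$. So $A_*B\subseteq N_2$. An element of $a_0B\setminus A_*B$ is represented only with first factor $a_0$, hence exactly once. So $N_2=A_*B$ and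
$$\sigma=2|A_*B|+|a_0B\setminus A_*B|\le2(|A_*|+|B|)-3=2(|A|+|B|)-5<2(|A|+|B|-2).$$
Case (b′) follows by inversion. $\square$

## The Dicks–Ivanov bound as a corollary, and cases of equality

**Corollary 7.** Let $|A|,|B|\ge2$ and $m\ge2$ with $\sigma(A,B)<2(|A|+|B|-m)$. Then $N_2\ne\emptyset$. Every $c\in N_2$ satisfies $r(c)\ge m+1$ and lies in a coset, contained in $N_2$, of a subgroup of order at least $m+1$. Moreover there are $A_*\subseteq A$ and $B_*\subseteq B$ with $|A\setminus A_*|+|B\setminus B_*|\le1$ and $A_*B_*=N_2(A,B)$.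

**Proof.** Since $m\ge2$, we have $\sigma<2(|A|+|B|-2)$. By Proposition 6 the pair is not wide, so $N_2\ne\emptyset$ by the remark in Case 1. For $c\in N_2$, Theorem 2 gives $\max\{2,\min\{r(c),\kappa_c(N_2)\}\}>m\ge2$. So $\min\{r(c),\kappa_c(N_2)\}\ge m+1$, which is the second claim. The last claim is the description of $N_2$ in Theorem 3: in case (a) nothing is removed, and in cases (b) and (b′) one element is. $\square$

**Corollary 8.** Theorem 1 implies the Dicks–Ivanov bound (3).

**Proof.** Let $H$ be as in the conjecture. If $|H|\le2$, Theorem 1 gives $\sigma\ge2(|A|+|B|-2)$, which is at least the right side of (3). If $|H|\ge3$, then $N_2$ contains a coset of $H$. So $\sigma=|AB|+|N_2|\ge2|N_2|\ge2|H|$, and $|H|$ is one of the numbers in the minimum in (3). $\square$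

Theorem 1 is attained for small and large $H$. For the intervals in $\mathbb Z$ above, $|H|=1$ and $\sigma=2(|A|+|B|-2)$, so the constant $2$ in $\max\{2,|H|\}$ cannot be lowered.

For larger $|H|$, let $K$ be a finite group of order $k\ge2$. In $\mathbb Z\times K$ put $A=\{0,\dots,p-1\}\times K$ and $B=\{0,\dots,q-1\}\times K$ with $p,q\ge1$. Then $AB=\{0,\dots,p+q-2\}\times K$. Once the $\mathbb Z$-coordinates of the two factors are chosen, an element of $AB$ has $k$ representations, one for each choice of the $K$-coordinate of the first factor. So $r\ge k\ge2$ on $AB$ and $N_2=AB$. Every finite subgroup of $\mathbb Z\times K$ lies in $\{0\}\times K$, since its projection to $\mathbb Z$ is a finite subgroup. A coset of $\{0\}\times K$ is contained in $N_2$. So $H=\{0\}\times K$, $|H|=k$ and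
$$\sigma=2(p+q-1)k=2(pk+qk-k)=2(|A|+|B|-|H|).$$
Thus equality occurs for every value $|H|\ge2$.
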